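# Separated sets in $\mathbf C^n$ are tame

## Automorphisms, shears, discrete sets and tame sets

Throughout, $n\ge 2$ is an integer and $m=n-1\ge1$. We split $\mathbf C^n=\mathbf C^m\times\mathbf C$ and write points as $p=(z,w)$ with $z\in\mathbf C^m$, $w\in\mathbf C$. The symbol $|\cdot|$ is the Euclidean norm of a vector or the Lebesgue measure of a set. For $a,z\in\mathbf C^m$ put $a\cdot z=\sum_i a_iz_i$ (no conjugation). The first basis vectors of $\mathbf C^n$ and $\mathbf C^m$ are $e_1$ and $e_1'$, and $\mathbf N=\{1,2,3,\dots\}$.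

**Definition (automorphism).** An automorphism of $\mathbf C^n$ is a biholomorphic map of $\mathbf C^n$ onto itself. These maps form a group $\operatorname{Aut}(\mathbf C^n)$.

Invertible affine maps are examples. The following nonlinear ones are all that we shall need.

**Definition (shear).** A shear is a map of one of the two forms
$$(z,w)\mapsto(z+k(w),\,w),\qquad (z,w)\mapsto(z,\,w+f(z)),$$
with $k:\mathbf C\to\mathbf C^m$ and $f:\mathbf C^m\to\mathbf C$ entire.

For example, $(z,w)\mapsto(z+e^{w},w)$ is a shear of $\mathbf C^2$, with inverse $(z,w)\mapsto(z-e^w,w)$. In general one inverts a shear by changing the sign of $k$ or $f$, so shears are automorphisms. The complex Jacobian matrix is triangular with ones on the diagonal, so its determinant is $1$ and shears preserve volume.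

**Definition (discrete set).** A set $E\subset\mathbf C^n$ is discrete if it has no accumulation point in $\mathbf C^n$; equivalently, every bounded region contains only finitely many points of $E$.

The Gaussian lattice $\mathbf Z[i]^n$ is discrete. The set $\{e_1/k:k\in\mathbf N\}$ is not, because it accumulates at $0$.

**Definition (tame set).** An infinite discrete set $E\subset\mathbf C^n$ is tame if there is $F\in\operatorname{Aut}(\mathbf C^n)$ with $F(E)=\mathbf Ne_1=\{(k,0,\dots,0):k\in\mathbf N\}$.

For example, $E=\{(k,e^k):k\in\mathbf N\}\subset\mathbf C^2$ is tame: the shear $(z,w)\mapsto(z,w-e^z)$ sends it to $\mathbf Ne_1$. A second example: let $w_1,w_2,\dots$ be distinct complex numbers with $|w_i|\to\infty$, and let $E=\{(0,w_i)\}\subset\mathbf C^2$. By Weierstrass interpolation there is an entire $k$ with $k(w_i)=i$, and the shear $(z,w)\mapsto(z+k(w),w)$ sends $E$ to $\{(i,w_i)\}$. An entire $g$ with $g(i)=-w_i$ then gives a shear $(z,w)\mapsto(z,w+g(z))$ that sends this set to $\mathbf Ne_1$. So any infinite discrete subset of a coordinate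 axis is tame.

**Definition (separated set).** We call $E\subset\mathbf C^n$ separated if any two of its points are at distance at least $1$.

The lattice $\mathbf Z[i]^n$ is separated. The set $\{(k,0)\}\cup\{(k,1/k)\}\subset\mathbf C^2$, $k\ge 2$, is discrete but not separated. An infinite separated set is discrete, since a bounded region meets it in finitely many points.

## Must a separated set be tame?

Tameness says that, up to a holomorphic change of coordinates of the whole space, the set looks like the positive integers on an axis. The question of this lecture is whether being spread out is enough: *if $E\subset\mathbf C^n$ is infinite and any two of its points are at distance at least $1$, must $E$ be tame?* The answer is yes.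

**Theorem A.** If $E\subset\mathbf C^n$ is infinite and any two of its points are at distance $\ge1$, then $E$ is tame.

We shall also prove a stronger statement, which needs only a bound on how many points there are.

**Theorem B.** Let $E\subset\mathbf C^n$ be infinite and discrete, and suppose
$$\liminf_{R\to\infty}\ \frac1{\log R}\sum_{p\in E,\ 1\le|p|\le R}|p|^{-2n}<\infty.\tag{1}$$
Then $E$ is tame. This holds in particular if $\#\{p\in E:|p|\le R\}=O(R^{2n})$, or if $\sum_{p\in E\setminus\{0\}}|p|^{-2n}<\infty$.

**Addendum.** In both theorems the automorphism $F$ with $F(E)=\mathbf Ne_1$ can be taken to be a composition of five shears, so it is volume preserving. Consequently any two sets $E,E'$ as in Theorem B are equivalent under a volume-preserving automorphism.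

The last sentence is immediate: if $F(E)=\mathbf Ne_1=F'(E')$, then $F'^{-1}\circ F$ maps $E$ onto $E'$.

Theorem A is a case of Theorem B. The balls of radius $\frac12$ about the points of a separated $E$ in $\{|p|\le R\}$ are disjoint and lie in a ball of radius $R+\frac12$, so there are at most $(2R+1)^{2n}$ such points. We prove Theorem A directly first, because its proof is more elementary and shows the mechanism. Some hypothesis on $E$ is needed in Theorem B: Rosay and Rudin (*Holomorphic maps from $\mathbf C^n$ to $\mathbf C^n$*, Trans. Amer. Math. Soc. 310 (1988)) proved that non-tame infinite discrete sets exist in $\mathbf C^n$ for every $n\ge2$. No claim is made that condition (1) is optimal.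

## Sets whose projection to $\mathbf C^m$ is finite-to-one and discrete

The two examples of tame sets above used interpolation. We first record the interpolation theorem in several variables. It is a textbook fact (Weierstrass and Mittag-Leffler in one variable, Cartan's Theorem B in general), but here is a short proof.

**Lemma 1 (interpolation).** Let $\zeta_1,\zeta_2,\dots$ be distinct points of $\mathbf C^d$ forming a discrete set, and let $\beta_1,\beta_2,\dots\in\mathbf C$. There is an entire $f:\mathbf C^d\to\mathbf C$ with $f(\zeta_s)=\beta_s$ for all $s$.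

*Proof.* Let $\langle\cdot,\cdot\rangle$ be the Hermitian product, linear in the first variable. Put
$$P_s(\zeta)=\prod_{t<s}\langle \zeta-\zeta_t,\ \zeta_s-\zeta_t\rangle,\qquad \varphi_s(\zeta)=\frac{\langle\zeta,\zeta_s\rangle}{|\zeta_s|^2}$$
(and $\varphi_s=1$ if $\zeta_s=0$). The polynomial $P_s$ vanishes at $\zeta_1,\dots,\zeta_{s-1}$ and not at $\zeta_s$. Also $\varphi_s(\zeta_s)=1$, and if $\zeta_s\ne0$ then $|\varphi_s|\le\frac12$ on $|\zeta|\le\frac12|\zeta_s|$. Define recursively $g_s=c_sP_s\varphi_s^{N_s}$. Here $c_s$ is determined by $c_sP_s(\zeta_s)=\beta_s-\sum_{t<s}g_t(\zeta_s)$, and then $N_s$ is chosen so large that $|g_s|\le2^{-s}$ on $|\zeta|\le\frac12|\zeta_s|$ when $\zeta_s\neq0$. Since $|\zeta_s|\to\infty$, for each $R$ all but finitely many $s$ satisfy $\frac12|\zeta_s|\ge R$, so $f=\sum_sg_s$ converges uniformly on $|\zeta|\le R$. Hence $f$ is entire. Since $g_t(\zeta_s)=0$ for $t>s$, we get $f(\zeta_s)=\sum_{t\le s}g_t(\zeta_s)=\beta_s$. $\square$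

Now the criterion on which everything rests.

**Lemma 2 (tameness criterion).** Let $E\subset\mathbf C^n$ be infinite, and suppose that for each $T$ only finitely many $(z,w)\in E$ have $|z|\le T$. Then a composition of three shears maps $E$ onto $\mathbf Ne_1$.

*Proof.* **Step 1: make all the $w$-coordinates distinct and tending to infinity.** By hypothesis the set of $z$-coordinates of points of $E$ is discrete and each fibre $\{w:(\zeta,w)\in E\}$ is finite. As $E$ is infinite, the set of $z$-coordinates is infinite; enumerate it as $\zeta_1,\zeta_2,\dots$. Choose inductively $b_s\in\mathbf C$ of such large modulus that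
$$W_s=\{w+b_s:(\zeta_s,w)\in E\}$$
lies in $\{|w|>s\}$ and is disjoint from $W_1,\dots,W_{s-1}$. This is possible because all these sets are finite. By Lemma 1 there is an entire $f$ on $\mathbf C^m$ with $f(\zeta_s)=b_s$ for all $s$. After the shear $(z,w)\mapsto(z,w+f(z))$ the set becomes $\{(z^{(i)},w_i):i\in\mathbf N\}$. The $w_i$ are distinct because the $W_s$ are disjoint, and $|w_i|\to\infty$ because each $W_s$ is finite and lies in $\{|w|>s\}$.

**Step 2: straighten the $z$-coordinates.** Lemma 1 with $d=1$, applied to each component, gives an entire $k:\mathbf C\to\mathbf C^m$ with $k(w_i)=ie_1'-z^{(i)}$. After $(z,w)\mapsto(z+k(w),w)$ the set is $\{(ie_1',w_i)\}$.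

**Step 3: remove the $w$-coordinates.** Take $g:\mathbf C\to\mathbf C$ entire with $g(i)=-w_i$ for $i\in\mathbf N$. The shear $(z,w)\mapsto(z,w+g(z_1))$ maps the set onto $\{(ie_1',0)\}=\mathbf Ne_1$. $\square$

Here is a case by hand. Let $E=\mathbf Z\times\mathbf Z\subset\mathbf C^2$. Each $z\in\mathbf Z$ carries infinitely many points, so Lemma 2 does not apply as it stands. But after the linear shear $(z,w)\mapsto(z+iw,w)$ the first coordinate takes each value in $\mathbf Z[i]$ exactly once. Now Lemma 2 applies and $\mathbf Z\times\mathbf Z$ is tame.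

## Two obstructions in the Gaussian lattice

The example suggests a first plan: find a linear change of coordinates after which Lemma 2 applies. Try it on $E=\mathbf Z[i]^2\subset\mathbf C^2$. Let $\lambda=\alpha z+\beta w$ be any nonzero linear function, say with $\beta\ne0$ (the other case is symmetric). For each $z\in\mathbf Z[i]$ there is $w\in\mathbf Z[i]$ with $|w+\alpha z/\beta|\le\sqrt2/2$, hence with $|\lambda(z,w)|\le|\beta|$. So infinitely many points of $E$ have $|\lambda|\le|\beta|$, and *no* linear coordinate satisfies the hypothesis of Lemma 2. The lattice has too many points.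

The second plan is a nonlinear coordinate: find an entire $h:\mathbf C\to\mathbf C^m$ such that for each $T$ only finitely many $(z,w)\in E$ satisfy $|z+h(w)|\le T$. Then the shear $(z,w)\mapsto(z+h(w),w)$ followed by Lemma 2 finishes. Geometrically, the graph $\{z=-h(w)\}$ must move away from $E$, measured in the $z$ direction. For $E=\mathbf Z[i]^n$ this fails too. Given any $h$ and any $w\in\mathbf Z[i]$, we can choose $z\in\mathbf Z[i]^m$ with every coordinate of $z+h(w)$ of modulus at most $\sqrt2/2$, so that $|z+h(w)|\le\sqrt{m/2}$. This happens for each of the infinitely many $w\in\mathbf Z[i]$.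

The obstruction in the second plan is that whole copies of $\mathbf Z[i]^m$ sit over single values of $w$. This is an accident of the coordinate $w$, and the remedy is to tilt it. For $a\in\mathbf C^m$ put
$$w_a(p)=w+a\cdot z,\qquad E_a=\{(z,w_a(p)):p=(z,w)\in E\},$$
so that $E_a$ is the image of $E$ under the linear shear $(z,w)\mapsto(z,w+a\cdot z)$. We shall do two things in succession: choose $a$ generically, and then build $h$ for $E_a$. One cannot hope to construct $h$ by interpolating at the values $w_a(p)$. For $E=\mathbf Z[i]^2$ infinitely many points have $|w_a(p)|\le1$, by the computation above, and if $a\notin\mathbf Q(i)$ the values $w_a(p)$, $p\in E$, are all distinct and so have accumulation points. So $h$ has to be built by a different method.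

## Bending by a monomial, with annuli of harmonic area

Build $h$ as a limit of polynomials $h_j$, treating at stage $j$ the points of $E$ with $r_j<|w|\le r_{j+1}$. The correction made at stage $j$ must be tiny on $|w|\le r_j$, where we have already done the work. The natural correction is $c\,(w/\rho)^N$ with $\rho$ slightly larger than $r_j$, $N$ huge, and $c\in\mathbf C^m$ with $1\le|c|\le2$ free.

For which points can this correction spoil things? If $|z|$ is large, then $z+h_j(w)+c(w/\rho)^N$ can be small only if $|w/\rho|^N$ is comparable to $|z|$. For such a point, requiring $|z+h_j(w)+c(w/\rho)^N|\ge M$ excludes a ball of $c$'s of radius about $M/|z|$, hence of volume about $(M/|z|)^{2m}$. The total excluded volume is about $M^{2m}\sum|z|^{-2m}$ over the dangerous points. If $E$ were spread evenly with density one, this sum would be about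
$$\int_{\rho<|w|\le r}\ \int_{Y/2\le|z|\le3Y}|z|^{-2m}\,dz\,dw=2mv\log6\cdot\bigl|\{\rho<|w|\le r\}\bigr|,\qquad Y=|w/\rho|^N,$$
where $v$ is the volume of the unit ball of $\mathbf C^m$. The point of using a rapidly growing radial monomial is that each $w$ is dangerous for one scale of $|z|$ only, so the answer is proportional to the area of the annulus and does not depend on $N$. A good $c$ exists as soon as $M^{2m}\times(\text{area})$ is small. We need $M=M_j\to\infty$ and $r_j\to\infty$, that is, the sum of the areas must diverge. Areas of order $1/(j+1)$ with $M_j^{2m}=j+1$ do exactly this.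

We now make this precise, with the heuristic size of the sum turned into a hypothesis.

**Definition (dangerous sum).** For $0<\rho<r$, $N\in\mathbf N$, $X>0$ and $E$ discrete, put
$$f^{\rho,r}_{N,X}(E)=\sum|z|^{-2m},$$
summed over all $(z,w)\in E$ with $|z|>X$, $\ \rho<|w|\le r$ and $\frac{|z|}3\le\left|\frac w\rho\right|^N\le2|z|$.

The conditions force $|z|\le3(r/\rho)^N$, so the sum is finite. It is nonincreasing in $X$. Example with $m=1$: for $E=\{(6,2)\}$, $\rho=1$, $r=2$, $X=1$, the last condition reads $2\le2^N\le12$, so $f^{1,2}_{N,1}(E)=\frac1{36}$ for $N=1,2,3$ and $0$ for $N\ge4$.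

**Definition (condition $(H_\Gamma)$).** Given $\Gamma>0$, let $\kappa=\min\{1,\,1/(2\pi9^m\Gamma)\}$ and
$$r_0=1,\qquad r_{j+1}^2=r_j^2+\frac\kappa{j+1},\qquad M_j=(j+1)^{1/(2m)}\qquad(j\ge0).$$
A discrete set $E$ satisfies $(H_\Gamma)$ if for every $j\ge0$ and every rational $\rho\in(r_j,r_{j+1})$ there is $X_0$ such that
$$f^{\rho,r_{j+1}}_{N,X_0}(E)\le\Gamma\pi(r_{j+1}^2-\rho^2)\quad\text{for infinitely many }N.$$

Note that $r_j\to\infty$ because the harmonic series diverges, that $M_j\to\infty$, and that $r_{j+1}^2\le r_j^2+1\le2r_j^2$, so $r_{j+1}\le2r_j$. If $X_0$ works for $(j,\rho)$, so does every $X\ge X_0$, with the same $N$'s. Rational $\rho$ are used so that there are only countably many pairs $(j,\rho)$. As an example, if each disc $|w|\le r$ carries only finitely many points of $E$, then $(H_\Gamma)$ holds for every $\Gamma$: take $X_0$ larger than $|z|$ for all points with $|w|\le r_{j+1}$, and the sums are empty.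

**Proposition 3.** If $E$ is discrete and satisfies $(H_\Gamma)$ for some $\Gamma$, then there is an entire $h:\mathbf C\to\mathbf C^m$ such that for each $T$ only finitely many $(z,w)\in E$ satisfy $|z+h(w)|\le T$.

*Proof.* We construct polynomial maps $h_0=0,h_1,h_2,\dots:\mathbf C\to\mathbf C^m$ such that for every $j\ge0$:

* (i) $|h_{j+1}-h_j|\le2^{-j}$ on $|w|\le r_j$;
* (ii) $|z+h_{j+1}(w)|\ge M_j$ for all $(z,w)\in E$ with $r_j<|w|\le r_{j+1}$.

**Step 1: (i) and (ii) suffice.** By (i) and $r_j\to\infty$, the limit $h=\lim h_j$ exists locally uniformly and is entire. Let $(z,w)\in E$ with $r_j<|w|\le r_{j+1}$. For $i\ge j+1$ we have $|w|\le r_i$, so (i) gives $|h(w)-h_{j+1}(w)|\le\sum_{i>j}2^{-i}\le1$, and (ii) gives $|z+h(w)|\ge M_j-1$. Given $T$, choose $J$ with $M_j>T+1$ for all $j\ge J$. Then $|z+h(w)|\le T$ forces $|w|\le r_J$, hence $|z|\le T+\sup_{|w|\le r_J}|h|$. So the point lies in a bounded region, and only finitely many points of $E$ qualify.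

From now on $j$ and $h_j$ are given. Write $M=M_j$, $r'=r_{j+1}$ and $S=\sup_{|w|\le r'}|h_j|$.

**Step 2: choose $\rho$, so that points under the foot of the monomial are harmless.** Only finitely many points of $E$ have $r_j<|w|\le r'$ and $|z|\le S+M+3$. Choose a rational $\rho\in(r_j,r')$ smaller than $|w|$ for all of them. Hence
$$(z,w)\in E,\ r_j<|w|\le\rho\ \Longrightarrow\ |z|>S+M+3.\tag{2}$$

**Step 3: choose $X$, the threshold beyond which $|z|$ counts as large.** Let $X\ge4(M+S)$ with also $X\ge X_0$, where $X_0$ is given by $(H_\Gamma)$ for $(j,\rho)$. Thus $S\le X/4$ and $M\le X/4$.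

**Step 4: choose $N$, so that the correction is small inside and big at the points with small $|z|$.** Choose $N$ with
$$f^{\rho,r'}_{N,X}(E)\le\Gamma\pi(r'^2-\rho^2),\qquad 2(r_j/\rho)^N\le2^{-j},\tag{3}$$
$$(z,w)\in E,\ |z|\le3X,\ \rho<|w|\le r'\ \Longrightarrow\ |w/\rho|^N>4X.\tag{4}$$
The second part of (3) holds for all large $N$ since $r_j<\rho$. So does (4), which concerns finitely many points, all with $|w|>\rho$. The first part of (3) holds for infinitely many $N$. So an $N$ as required exists.

**Step 5: reduce (ii) to the dangerous points.** Put $h_{j+1}(w)=h_j(w)+c\,(w/\rho)^N$ with $c\in\mathbf C^m$, $1\le|c|\le2$, still to be chosen. On $|w|\le r_j$ we have $|h_{j+1}-h_j|\le2(r_j/\rho)^N\le2^{-j}$, which is (i). Now let $(z,w)\in E$ with $r_j<|w|\le r'$, and put $Y=|w/\rho|^N$.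

* If $|w|\le\rho$, then $Y\le1$, and (2) gives $|z+h_{j+1}(w)|\ge|z|-S-2\ge M$.
* If $|w|>\rho$ and $|z|\le3X$, then $Y>4X$ by (4), so $|z+h_{j+1}(w)|\ge Y-|z|-S\ge4X-3X-\frac X4=\frac34X\ge M$.
* If $|w|>\rho$, $|z|>3X$ and $Y<\frac{|z|}3$, then $|z+h_{j+1}(w)|\ge|z|-\frac23|z|-\frac X4\ge X-\frac X4=\frac34X\ge M$.
* If $|w|>\rho$, $|z|>3X$ and $Y>2|z|$, then $|z+h_{j+1}(w)|\ge Y-|z|-S\ge|z|-\frac X4\ge M$.
* There remain the points with $\rho<|w|\le r'$, $|z|>3X$ and $\frac{|z|}3\le Y\le2|z|$. They are among the finitely many points occurring in $f^{\rho,r'}_{N,X}(E)$.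

**Step 6: choose $c$ by comparing volumes.** For a remaining point, the set of bad $c$, namely those with $|z+h_j(w)+c(w/\rho)^N|<M$, is a ball of radius $M/Y\le3M/|z|$. Its volume is at most $v(3M/|z|)^{2m}$. Since $M^{2m}=j+1$, the total volume of bad $c$ is at most
$$v(3M)^{2m}f^{\rho,r'}_{N,X}(E)\le v\,9^m(j+1)\,\Gamma\pi(r_{j+1}^2-\rho^2)\le v\,9^m(j+1)\,\Gamma\pi(r_{j+1}^2-r_j^2)=v\,9^m\Gamma\pi\kappa\le\frac v2.$$
The shell $\{1\le|c|\le2\}$ has volume $v(2^{2m}-1)\ge3v$. So some $c$ in the shell is bad for none of the points, and with this $c$ condition (ii) holds. $\square$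

**Corollary 4.** If $E$ is infinite and discrete and $E_a$ satisfies $(H_\Gamma)$ for some $a\in\mathbf C^m$ and some $\Gamma>0$, then $E$ is tame, via a composition of five shears.

*Proof.* Apply the linear shear $(z,w)\mapsto(z,w+a\cdot z)$, which turns $E$ into the infinite discrete set $E_a$. Then apply $(z,w)\mapsto(z+h(w),w)$ with $h$ from Proposition 3 for $E_a$. The resulting set satisfies the hypothesis of Lemma 2, which supplies three more shears. $\square$

So everything is reduced to finding one good slope $a$. Why does separation not give $(H_\Gamma)$ for every $a$? For large $N$, a given $|z|$ is dangerous only for $w$ in an annulus of relative width about $(\log6)/N$, far below the scale $1$ on which separation says anything. The lattice $\mathbf Z[i]^n$ with $a=0$ shows what can go wrong. Let $0<\rho<1\le r$ and $t=\rho^{-N}$ with $t>2X$. The points $(z,1)$ with $z\in\mathbf Z[i]^m$ and $\frac t2\le|z|\le3t$ all occur in $f^{\rho,r}_{N,X}$. There are at least a constant times $t^{2m}$ of them for large $t$, and each contributes at least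 $(3t)^{-2m}$. So the sum stays above a positive constant, however thin the annulus $\rho<|w|\le r$ is. (In fact $(H_\Gamma)$ fails for this set for every $\Gamma$, by Proposition 3, since we saw that no $h$ exists.) The way out is to average over $a$: when $a$ moves by $\eta$, the value $w_a(p)$ moves by about $\eta|z|$. If this is large compared with $r$, then $w_a(p)$ sweeps across the thin annulus, and the time it spends there is proportional to area.

## Averaging over the slope: proof of Theorem A

Let $E$ be infinite and separated. Let $U=[0,1]^{2m}\subset\mathbf C^m$ (real and imaginary parts of all coordinates in $[0,1]$). A cube is a closed cube in $\mathbf C^m=\mathbf R^{2m}$ with edges parallel to the axes, and $Q(a,\eta)$ is the cube with centre $a$ and side $\eta$. Constants $C_i$ depend only on $m$. Note that $|a|\le\sqrt{2m}$ for $a\in U$, and that a cube of side $\eta$ has diameter $\sqrt{2m}\,\eta$.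

Three textbook facts will be used:

* Chebyshev: if $f\ge0$ then $|\{f>\lambda\}|\le\lambda^{-1}\int f$.
* If $B_N$ are measurable subsets of a finite measure space, then the set of points lying in infinitely many $B_N$ has measure $\lim_k|\bigcup_{N\ge k}B_N|\ge\limsup_N|B_N|$.
* Lebesgue density: if $B\subset\mathbf R^{2m}$ is measurable, then $|B\cap Q(a,\eta)|/|Q(a,\eta)|\to1$ as $\eta\to0$ for a.e. $a\in B$.

**Lemma 5 (counting in tilted slabs).** For $a\in U$ and $Y,t\ge1$,
$$\#\{p\in E:|z|\le Y,\ |w_a(p)|\le t\}\le C_1Y^{2m}t^2.\tag{5}$$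

*Proof.* The open balls of radius $\frac12$ about these points are disjoint. If $q=(z',w')$ is in such a ball about $p=(z,w)$, then $|z'|\le Y+\frac12\le\frac32Y$, and
$$|w_a(q)|\le|w_a(p)|+|w'-w|+|a||z'-z|\le t+\tfrac12(1+\sqrt{2m})\le t\bigl(1+\tfrac12(1+\sqrt{2m})\bigr).$$
The linear shear preserves volume, so the region $\{|z|\le Y',|w_a|\le t'\}$ has volume $vY'^{2m}\cdot\pi t'^2$. Dividing by the volume of a ball of radius $\frac12$ in $\mathbf C^n$ gives (5). $\square$

Fix $0<\rho<r$, let $A=\{w:\rho<|w|\le r\}$, and write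
$$f_{N,X}(a)=f^{\rho,r}_{N,X}(E_a)=\sum_{p\in E,\ |z|>X}|z|^{-2m}\,\mathbf 1\Bigl[w_a(p)\in A,\ \tfrac{|z|}3\le\bigl|\tfrac{w_a(p)}\rho\bigr|^N\le2|z|\Bigr].$$
As a countable sum of nonnegative Borel functions of $a$, this is a Borel function.

**Lemma 6 (mean estimate).** If $Q\subset U$ is a cube of side $\eta\le1$ and $\eta X\ge r+1$, then for every $N$
$$\int_Qf_{N,X}(a)\,da\le C_3|A|\,|Q|.\tag{6}$$

*Proof.* **Step 1: split by the size of $|z|$.** For an integer $l$ put $A^l=\{w\in A:2^{l-1}/3\le|w/\rho|^N\le2^{l+1}\}$. If $p\in E$ has $2^{l-1}\le|z|<2^l$ and $|z|>X$, and if $p$ is counted in $f_{N,X}(a)$, then $w_a(p)\in A^l$. So $p$ contributes to the integral at most $|z|^{-2m}\,|\{a\in Q:w_a(p)\in A^l\}|$. We bound this measure, then the number of $p$ for which it is nonzero.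

**Step 2: each point spends little time in $A^l$.** Pick $i$ with $|z_i|^2\ge|z|^2/m$. With the other coordinates of $a$ fixed, $a_i\mapsto w_a(p)$ is affine with slope $z_i$, so the set of $a_i$ with $w_a(p)\in A^l$ has area at most $|A^l|/|z_i|^2\le m|A^l||z|^{-2}$. Integrating over the remaining coordinates (Fubini),
$$|\{a\in Q:w_a(p)\in A^l\}|\le m\,\eta^{2m-2}|A^l|\,|z|^{-2}.$$

**Step 3: few points are involved.** Fix $a_Q\in Q$. If $w_a(p)\in A^l$ for some $a\in Q$, then, since $|(a_Q-a)\cdot z|\le\sqrt{2m}\,\eta|z|$,
$$|w_{a_Q}(p)|\le r+\sqrt{2m}\,\eta|z|\le(1+\sqrt{2m})\,\eta2^l.$$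
The last inequality uses $\eta2^l\ge\eta X\ge r+1$, true because $2^l>|z|>X$. For the same reason $(1+\sqrt{2m})\eta2^l\ge1$, and $2^l\ge1/\eta\ge1$. So (5) applies with $Y=2^l$, $t=(1+\sqrt{2m})\eta2^l$: at most $C_1(1+\sqrt{2m})^2\,2^{2ml}\eta^22^{2l}$ points $p$ of the shell are involved.

**Step 4: add up.** In the shell $|z|^{-2m}\le2^{2m}2^{-2ml}$ and $|z|^{-2}\le4\cdot2^{-2l}$. So the shell contributes at most
$$2^{2m}2^{-2ml}\cdot C_1(1+\sqrt{2m})^2\,2^{2ml}\eta^22^{2l}\cdot m\,\eta^{2m-2}|A^l|\cdot4\cdot2^{-2l}=C_2\,\eta^{2m}|A^l|.$$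
All powers of $2^l$ cancel. For fixed $w\in A$, put $\tau=\log_2|w/\rho|^N$. Then $w\in A^l$ means $\tau-1\le l\le\tau+1+\log_23$, an interval of length $2+\log_23<4$, so $w$ lies in at most four of the $A^l$. Hence $\sum_l|A^l|\le4|A|$, and (6) holds with $C_3=4C_2$, since $|Q|=\eta^{2m}$. $\square$

*Proof of Theorem A.* **Step 1: fix the parameters.** Put $\Gamma=2C_3$. This fixes $\kappa$ and the sequence $(r_j)$. Consider one pair $(j,\rho)$ with $\rho\in(r_j,r_{j+1})$ rational, and let $r=r_{j+1}$, so that $|A|=\pi(r_{j+1}^2-\rho^2)$. Put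
$$G_X=\{a\in U:f_{N,X}(a)\le\Gamma|A|\text{ for infinitely many }N\},\qquad G=\bigcup_{X\in\mathbf N}G_X.$$

**Step 2: $G$ fills at least half of every cube.** Let $Q\subset U$ be a cube of side $\eta$; then $\eta\le1$. Take an integer $X\ge(r+1)/\eta$. By (6) and Chebyshev, $|\{a\in Q:f_{N,X}(a)>\Gamma|A|\}|\le\frac{C_3|A||Q|}{2C_3|A|}=\frac12|Q|$ for every $N$. So each of the sets $\{a\in Q:f_{N,X}(a)\le\Gamma|A|\}$ has measure at least $\frac12|Q|$. By the second fact above, $|G\cap Q|\ge|G_X\cap Q|\ge\frac12|Q|$.

**Step 3: $G$ has full measure.** The threshold $X$ depends on $Q$, but $G$ does not. If $U\setminus G$ had positive measure, it would have a density point in the interior of $U$, and a small cube $Q\subset U$ about that point would satisfy $|Q\setminus G|>\frac12|Q|$. This contradicts Step 2. So $U\setminus G$ is null.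

**Step 4: combine the countably many pairs.** For a.e. $a\in U$ we have $a\in G$ for all pairs $(j,\rho)$ at once. For such $a$ and each pair there is $X_0\in\mathbf N$ with $f^{\rho,r_{j+1}}_{N,X_0}(E_a)\le\Gamma\pi(r_{j+1}^2-\rho^2)$ for infinitely many $N$. That is, $E_a$ satisfies $(H_\Gamma)$. Corollary 4 shows that $E$ is tame, via five shears. $\blacksquare$

## Measures on the space of slopes: proof of Theorem B

Now $E$ is only infinite and discrete, with (1). The count (5) is no longer available: points may cluster, and they may cluster near one hyperplane $w_a=0$. Two changes are made. First, we record in a measure $G$ on the space of slopes how much of $E$ lies in the direction of each hyperplane, and we choose $a$ where $G$ has finite density. Second, the hypothesis controls only a logarithmic average over scales. So instead of treating all $N$ we use exponents $N_i$ matched to radii $R_i$ at which the average is bounded.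

The notation $U$, $Q(a,\eta)$, $w_a$, $E_a$ is as before. For a compact $K\subset\mathbf C^m$ let $K^{(\delta)}$ be its closed $\delta$-neighbourhood, and put $b=2+\sqrt{2m}$. We use these textbook facts about finite Borel measures:

* A sequence of measures of bounded mass on a compact metric space has a weak-$*$ convergent subsequence. If $G_i\to G$ weak-$*$ and $K$ is compact, then $\limsup_iG_i(K)\le G(K)$: for continuous $\varphi\ge\mathbf 1_K$ we have $G_i(K)\le\int\varphi\,dG_i\to\int\varphi\,dG$, and one lets $\varphi$ decrease to $\mathbf 1_K$.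
* Differentiation (Lebesgue–Besicovitch): for a finite Borel measure $G$ on $U^{(1)}$ and a.e. $a\in\operatorname{int}U$, the limit $\lim_{\eta\to0}G(Q(a,\eta))/\eta^{2m}$ exists and is finite. It equals a.e. the density of the absolutely continuous part of $G$, so it is a measurable function of $a$.
* Fatou's lemma: $\int\liminf f_i\le\liminf\int f_i$ for $f_i\ge0$.

By (1) there are $R_i\to\infty$, $R_i>1$, and $C_0$ with
$$\sum_{p\in E,\ 1\le|p|\le R_i}|p|^{-2n}\le C_0\log R_i.\tag{7}$$

**Definition (the measures $\tau_p$ and $G_i$).** For $p=(z,w)$ with $z\ne0$ let $L_p(a)=w+a\cdot z=w_a(p)$, and let $\tau_p$ be $(2m-2)$-dimensional Hausdorff measure $\mathcal H^{2m-2}$ (normalized to be Euclidean volume on planes, and counting measure if $m=1$) on $L_p^{-1}(0)\cap U^{(1)}$. Put $\tau_p=0$ if $z=0$. Set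
$$G_i=\frac1{\log R_i}\sum_{p\in E,\ 1\le|p|\le R_i}|p|^{-2n}\tau_p.$$

Here $L_p^{-1}(0)$ is the complex affine hyperplane of slopes $a$ for which $p$ lies on $w_a=0$. If $m=1$ it is the single slope $-w/z$, and $\tau_p$ is the unit point mass there if $-w/z\in U^{(1)}$, and zero otherwise. As an example, if $\sum_{p\in E\setminus\{0\}}|p|^{-2n}<\infty$ then $G_i(U^{(1)})\to0$, because the masses of the $\tau_p$ are bounded, as we now check.

The set $U^{(1)}$ lies in the ball $|a|\le1+\sqrt{2m}$, so its intersection with a complex hyperplane lies in a $(2m-2)$-dimensional ball of radius $1+\sqrt{2m}$. Hence $\tau_p(U^{(1)})\le C_5$, and $G_i(U^{(1)})\le C_5C_0$ by (7). Moreover,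
$$\tau_p\ne0\ \Longrightarrow\ |z|\le|p|\le b|z|.\tag{8}$$
Indeed $w=-a\cdot z$ for some $a$ with $|a|\le1+\sqrt{2m}$, so $|p|\le|z|+|w|\le b|z|$. After passing to a subsequence of $(R_i)$ we may assume that $G_i\to G$ weak-$*$ on the compact set $U^{(1)}$.

**Lemma 7 (mean estimate along $N_i$).** Let $0<\rho<r\le2\rho$, $A=\{\rho<|w|\le r\}$, $f_{N,X}(a)=f^{\rho,r}_{N,X}(E_a)$ and
$$N_i=\left\lfloor\frac{\log(R_i/3b)}{\log(r/\rho)}\right\rfloor,\qquad C_4=8b^{2n}\log6.$$
For every cube $Q\subset U$ and every $X\ge\max(1,r)$,
$$\limsup_{i\to\infty}\int_Qf_{N_i,X}\,da\le C_4|A|\,G\bigl(Q^{(r/X)}\bigr).\tag{9}$$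

*Proof.* **Step 1: express the time spent in a set through $\tau_p$.** For $t>0$ let $A_N(t)=\{w\in A:t/3\le|w/\rho|^N\le2t\}$, so that
$$\int_Qf_{N,X}\,da=\sum_{p\in E,\ |z|>X}|z|^{-2m}\,|\{a\in Q:L_p(a)\in A_N(|z|)\}|.\tag{10}$$
Choose unitary coordinates $u$ on $\mathbf C^m$ with first coordinate $u_1=a\cdot z/|z|$, the Hermitian product of $a$ with the unit vector $\bar z/|z|$. Then $L_p=w+|z|u_1$. Fubini and the substitution $\zeta=w+|z|u_1$ give, for Borel $B\subset\mathbf C$,
$$|\{a\in Q:L_p(a)\in B\}|=|z|^{-2}\int_B\mathcal H^{2m-2}\bigl(Q\cap L_p^{-1}(\zeta)\bigr)\,dA(\zeta),$$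
where $dA(\zeta)$ denotes area. Since $L_p(a+\zeta\bar z/|z|^2)=L_p(a)+\zeta$, we have $L_p^{-1}(\zeta)=L_p^{-1}(0)+\zeta\bar z/|z|^2$. If $|\zeta|\le r$ and $|z|>X$, this is a translation by a vector of length less than $r/X\le1$. It carries a subset of $L_p^{-1}(0)\cap Q^{(r/X)}$ onto $Q\cap L_p^{-1}(\zeta)$, and $Q^{(r/X)}\subset U^{(1)}$. So the integrand is at most $\tau_p(Q^{(r/X)})$, and for $B\subset A$
$$|\{a\in Q:L_p(a)\in B\}|\le|z|^{-2}\,|B|\,\tau_p\bigl(Q^{(r/X)}\bigr).\tag{11}$$

**Step 2: bound the dangerous annuli.** For $w\in A_N(t)$ the number $N\log|w/\rho|$ lies between $\log(t/3)$ and $\log(2t)$. So $\log|w|$ lies in an interval of length $(\log6)/N$, and $|w|\le r$. In polar coordinates area is $2\pi s^2\,\frac{ds}s$, so $|A_N(t)|\le2\pi r^2(\log6)/N$. Moreover $A_N(t)=\emptyset$ unless $t\le3(r/\rho)^N$.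

**Step 3: only points counted in $G_i$ matter.** Let $N=N_i$, with $i$ so large that $N_i\ge1$. By definition of $N_i$ we have $3(r/\rho)^{N_i}\le R_i/b$. If $p$ contributes to (10), then $|z|\le3(r/\rho)^{N_i}\le R_i/b$, and $\tau_p\ne0$ by (11). By (8), $1\le X<|z|\le|p|\le b|z|\le R_i$, and $|z|^{-2n}\le b^{2n}|p|^{-2n}$. Inserting (11) and Step 2 in (10), and using $2m+2=2n$,
$$\int_Qf_{N_i,X}\,da\le\frac{2\pi r^2\log6}{N_i}\,b^{2n}\sum_{1\le|p|\le R_i}|p|^{-2n}\tau_p\bigl(Q^{(r/X)}\bigr)=\frac{2\pi r^2\log6}{N_i}\,b^{2n}(\log R_i)\,G_i\bigl(Q^{(r/X)}\bigr).$$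

**Step 4: compare with $|A|$ and let $i\to\infty$.** For large $i$, $N_i\log(r/\rho)\ge\log(R_i/3b)-\log(r/\rho)\ge\frac12\log R_i$, that is, $(\log R_i)/N_i\le2\log(r/\rho)$. Also, since $\rho\ge r/2$,
$$|A|=2\pi\int_\rho^rs^2\,\frac{ds}s\ge2\pi\rho^2\log(r/\rho)\ge\frac\pi2r^2\log(r/\rho).$$
So the right side in Step 3 is at most
$$4\pi\log6\;b^{2n}\,r^2\log(r/\rho)\,G_i\bigl(Q^{(r/X)}\bigr)\le8\log6\;b^{2n}|A|\,G_i\bigl(Q^{(r/X)}\bigr)=C_4|A|\,G_i\bigl(Q^{(r/X)}\bigr).$$
As $Q^{(r/X)}$ is compact, $\limsup_iG_i(Q^{(r/X)})\le G(Q^{(r/X)})$, and (9) follows. $\square$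

*Proof of Theorem B.* **Step 1: choose a set $V$ of slopes where $G$ has bounded density.** By the differentiation theorem the limit $\lim_{\eta\to0}G(Q(a,\eta))/\eta^{2m}$ exists and is finite for a.e. $a\in\operatorname{int}U$. Hence there is $\Lambda>0$ such that the set $V$ of those $a\in\operatorname{int}U$ for which the limit exists and is $<\Lambda$ has positive measure. Put $\Gamma=2C_4\Lambda$; this fixes $(r_j)$. For rational $\rho\in(r_j,r_{j+1})$ and $r=r_{j+1}$ we have $r\le2r_j\le2\rho$, so Lemma 7 applies to each pair $(j,\rho)$.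

**Step 2: for each pair $(j,\rho)$ and a.e. $a\in V$ there is $X\in\mathbf N$ with $f_{N_i,X}(a)\le\Gamma|A|$ for infinitely many $i$.** Let $W$ be the set of exceptions: those $a\in V$ such that, for *every* $X\in\mathbf N$, $f_{N_i,X}(a)>\Gamma|A|$ for all but finitely many $i$. It is measurable because the $f_{N_i,X}$ are Borel functions. Suppose $|W|>0$, and let $a\in W$ be a density point of $W$. As $a\in V\subset\operatorname{int}U$, for small $\eta$ the cube $Q=Q(a,\eta)$ lies in $U$ and satisfies
$$|W\cap Q|>\tfrac23|Q|,\qquad G(Q)<\Lambda|Q|.$$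
Since $Q$ is closed, the sets $Q^{(r/X)}$ decrease to $Q$ as $X\to\infty$, so $G(Q^{(r/X)})\to G(Q)$. Fix an integer $X\ge\max(1,r)$ with $G(Q^{(r/X)})<\Lambda|Q|$. By (9),
$$\limsup_i\int_Qf_{N_i,X}\,da\le C_4\Lambda|A||Q|.$$
On the other hand $\liminf_if_{N_i,X}\ge\Gamma|A|$ on $W$, so Fatou's lemma gives
$$\liminf_i\int_Qf_{N_i,X}\,da\ge\Gamma|A|\,|W\cap Q|\ge2C_4\Lambda|A|\cdot\tfrac23|Q|=\tfrac43C_4\Lambda|A||Q|.$$
The two bounds contradict each other, because $C_4\Lambda|A||Q|>0$. So $|W|=0$.

**Step 3: conclude.** There are countably many pairs $(j,\rho)$, so a.e. $a\in V$ works for all of them. Since $N_i\to\infty$ for each pair, "infinitely many $i$" yields infinitely many values of $N$. So for a.e. $a\in V$ the set $E_a$ satisfies $(H_\Gamma)$. As $|V|>0$, such an $a$ exists, and Corollary 4 shows that $E$ is tame, via five shears.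

**Step 4: the two special cases.** Suppose $\#\{p\in E:|p|\le R\}\le CR^{2n}$ for $R\ge1$; this is the same as the $O(R^{2n})$ hypothesis, after enlarging $C$, because $E$ is discrete. The shell $2^k\le|p|<2^{k+1}$ with $k\ge0$ contributes at most $2^{-2nk}\cdot C2^{2n(k+1)}=2^{2n}C$ to the sum in (1), and at most $1+\log_2R$ shells meet $\{1\le|p|\le R\}$. So the sum is $O(\log R)$ and (1) holds. If $\sum_{p\in E\setminus\{0\}}|p|^{-2n}<\infty$, the sums in (1) are bounded and the lower limit is $0$. $\blacksquare$
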